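# Averaging equivalent Beltrami coefficients, and extremals of equal modulus

## 1. Beltrami coefficients and composition

Throughout, $R$ is a hyperbolic Riemann surface: $R=\mathbb H/\Gamma$, where $\mathbb H$ is the upper half-plane and $\Gamma$ is a torsion-free Fuchsian group. Subscripts $z,\bar z$ and the symbol $\partial f=f_z$ denote derivatives in a local coordinate.

**Definition 1 (Beltrami coefficients).** $M(R)$ is the open unit ball of $L^\infty(R)$, the space of bounded measurable $(-1,1)$-differentials $\mu\,d\bar z/dz$ on $R$. Each $\mu\in M(R)$ is the Beltrami coefficient of a quasiconformal (qc) map $f$ of $R$ onto a Riemann surface $f(R)$, meaning $f_{\bar z}=\mu f_z$ a.e., and $f$ is unique up to post-composition with a conformal map. We write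
$$K_\mu=\frac{1+|\mu|}{1-|\mu|}.$$

The value $\mu(z)$ depends on the chart by a unimodular factor. So $|\mu|$ and $K_\mu$ are functions on $R$, and $\{\mu\neq\nu\}$ is a well-defined set. Recall that $J_f=|f_z|^2-|f_{\bar z}|^2>0$ a.e. With $|Df|=|f_z|+|f_{\bar z}|$ we have $|Df|^2=(1+|\mu|)^2|f_z|^2$ and $J_f=(1-|\mu|^2)|f_z|^2$, hence
$$|Df|^2=K_\mu J_f. \tag{1}$$

Three chain rules will be used constantly. If $f$ has coefficient $b$ and $h$ is a qc map on $f(R)$ with coefficient $\eta$, then
$$h\circ f\ \text{ has coefficient }\ \frac{b+\theta}{1+\bar b\,\theta},\qquad \theta=(\eta\circ f)\,\frac{\overline{\partial f}}{\partial f}. \tag{2}$$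
If $\gamma$ is the coefficient of $f^{-1}$, and $\tau$ is the coefficient of $g\circ f^{-1}$, where $g$ has coefficient $\mu$ on $R$, then
$$\gamma\circ f=-b\,\frac{\partial f}{\overline{\partial f}},\qquad \tau\circ f=\frac{\mu-b}{1-\bar b\mu}\cdot\frac{\partial f}{\overline{\partial f}}. \tag{3}$$

**Example 1.** Let $f(z)=x+a'y+i\lambda y$ with $z=x+iy$, $a'$ real and $\lambda>0$. Then $f_x=1$ and $f_y=a'+i\lambda$, so $f_z=\frac12(1+\lambda-ia')$ and $f_{\bar z}=\frac12(1-\lambda+ia')$. The coefficient is the constant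
$$\alpha(a')=\frac{1-\lambda+ia'}{1+\lambda-ia'}. \tag{4}$$
For $\lambda=\frac45$ we get $\alpha(0)=\frac19$. For $a'=\frac35$ we get $\frac{1+3i}{9-3i}=\frac{(1+3i)(9+3i)}{90}=\frac i3$, and for $a'=-\frac35$ we get $-\frac i3$.

## 2. Teichmüller classes, on a strip

**Definition 2 (equivalence).** Quasiconformal maps $f,g$ on $R$ are Teichmüller equivalent if there are a conformal map $c$ from $f(R)$ onto $g(R)$ and a homotopy $h_t$ through qc maps from $R$ onto $g(R)$ with $h_0=c\circ f$, $h_1=g$, and $h_t(p)=c\circ f(p)=g(p)$ for every $p$ in the ideal boundary of $R$. We write $\mu\sim\nu$ for the coefficients, and $[\mu]$ for the class of $\mu$, a point of the Teichmüller space $T(R)$. A qc map $h:S\to S$ of a hyperbolic surface is called **trivial** if it is homotopic to the identity through qc maps, relative to the ideal boundary.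

For a Jordan domain the ideal boundary is the topological boundary. For a strip it consists of the two boundary lines and the two ends. Three consequences of the definition will be used freely.

1. If $\mu_j\sim b$ and $f_0:R\to S$ has coefficient $b$, then there is a map $f_j:R\to S$ with coefficient $\mu_j$ such that $f_j\circ f_0^{-1}$ is trivial. Take any map with coefficient $\mu_j$, post-compose it with the conformal map $c$ of Definition 2, and compose the homotopy with $f_0^{-1}$.
2. If $h:S\to S$ is trivial, then $h\circ f_0\sim f_0$: compose the homotopy with $f_0$ on the right.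
3. $\eta\sim0$ on $S$ if and only if $\eta$ is the coefficient of a trivial map. If $f$ has coefficient $\eta$, and $c:S\to f(S)$ is conformal and homotopic to $f$ rel ideal boundary, then $c^{-1}\circ f$ is trivial; the converse is clear.

**Example 2 (two equivalent shears).** Let $0<\lambda<1$, $R=\{|\operatorname{Im}z|<1/\lambda\}$, $S=\{|\operatorname{Im} z|<1\}$, and for $-1\le s\le1$ put
$$f_s(z)=x+s\sqrt{1-\lambda^2}\,\Bigl(\frac1\lambda-|y|\Bigr)+i\lambda y .$$
On each horizontal line $f_s$ is a translation onto a horizontal line, so $f_s$ is a bijection $R\to S$. It is affine for $y>0$ and for $y<0$, hence qc. On the boundary lines $f_s(x\pm i/\lambda)=x\pm i$ for all $s$, and $|f_s-f_0|$ is bounded, so the ends are matched in the same way for all $s$. Thus $s\mapsto f_s$ is a homotopy rel ideal boundary, and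
$$f_+=f_1,\qquad f_-=f_{-1},\qquad A=f_0:\ z\mapsto x+i\lambda y$$
are all equivalent. On each half, $f_\pm$ has the form of Example 1 (up to a constant) with $a'=\sqrt{1-\lambda^2}$ or $a'=-\sqrt{1-\lambda^2}$, and the signs for $f_+$ and $f_-$ are opposite. When $a'^2=1-\lambda^2$,
$$(1-\lambda\mp ia')(1+\lambda\mp ia')=(1-\lambda^2-a'^2)\mp 2ia'=\mp2ia',$$
so $(1-\lambda-ia')(1+\lambda-ia')=-(1-\lambda+ia')(1+\lambda+ia')$, and by (4) $\alpha(-a')=-\alpha(a')$. Hence $f_\pm$ have coefficients $\pm\alpha$, and $\alpha\sim-\alpha$. Moreover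
$$|\alpha|^2=\frac{(1-\lambda)^2+1-\lambda^2}{(1+\lambda)^2+1-\lambda^2}=\frac{2(1-\lambda)}{2(1+\lambda)}=\frac{1-\lambda}{1+\lambda},$$
which is exactly the (constant) coefficient of $A$. So if $a:=|\alpha|$, then $\alpha$, $-\alpha$ and the constant $a^2$ are three members of one class. With $\lambda=\frac45$: $\alpha=\mp\frac i3$ for $\pm y>0$, and $A$ has coefficient $\frac19$.

## 3. Extremal and uniquely extremal coefficients

**Definition 3.** $\mu\in M(R)$ is **extremal** if $\|\mu\|_\infty=\inf\{\|\nu\|_\infty:\nu\in[\mu]\}$. It is **uniquely extremal** if it is the only extremal coefficient in $[\mu]$.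

The coefficient $0$ is uniquely extremal, since an extremal $\nu\sim0$ has $\|\nu\|_\infty=0$. In Example 2, $\alpha$ is not extremal, because $a^2<a$. Here is a nonzero example, worked by hand; its computation will be useful later.

**Example 3 (a rectangle).** Let $R=(0,\ell)\times(0,m)$, $0<\lambda<1$ and $A(z)=x+i\lambda y$, with constant coefficient $k=\frac{1-\lambda}{1+\lambda}$ and $K_k=\frac1\lambda$. We claim that $k$ is uniquely extremal. Let $\nu\in[k]$ satisfy $|\nu|\le k$ a.e. By Definition 2, $\nu$ is the coefficient of some $g:R\to A(R)$ with $g=A$ on $\partial R$. For a.e. $y$ the function $g$ is locally absolutely continuous on the horizontal segment at height $y$, and its end values are $i\lambda y$ and $\ell+i\lambda y$, so $\int_0^\ell|g_x|\,dx\ge\ell$. Integrate in $y$ and use the Cauchy–Schwarz inequality, $\int J_g=\lambda\ell m$, and $|g_x|=|g_z||1+\nu|$: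
$$(\ell m)^2\le\Bigl(\int_R|g_x|\Bigr)^2\le\int_R\frac{|g_x|^2}{J_g}\int_RJ_g=\lambda\ell m\int_R\frac{|1+\nu|^2}{1-|\nu|^2}.$$
So the mean of $\frac{|1+\nu|^2}{1-|\nu|^2}$ over $R$ is at least $\frac1\lambda$. But pointwise $\frac{|1+\nu|^2}{1-|\nu|^2}\le K_\nu\le\frac1\lambda$. Equality therefore holds a.e., which forces $|1+\nu|=1+|\nu|$ and $|\nu|=k$, that is, $\nu=k$ a.e.

We can now pose the problem, which is asked in the paper "On the modulus of extremal Beltrami coefficients" for surfaces with $T(R)$ infinite-dimensional. *Suppose $\mu$ is extremal and every extremal $\nu\in[\mu]$ satisfies $|\nu|=|\mu|$ a.e. in $R$. Must $\mu$ be uniquely extremal?* In words: if all extremals in a class have the same modulus function, can they still differ in argument?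

For the class of $0$ and for the rectangle the answer is visibly yes. Example 2 shows that equality of moduli alone is no help: $\alpha$ and $-\alpha$ are equivalent, have the same modulus everywhere, and differ everywhere. They are not extremal, however, and the class contains the coefficient $a^2$, whose modulus is strictly smaller at every point where $\alpha\neq-\alpha$. The answer is yes in general, and the proof shows that this is what always happens. The dimension of $T(R)$ plays no role.

## 4. The arithmetic midpoint leaves the class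

Suppose $\mu\neq\nu$ on a set of positive measure, both extremal, with $|\mu|=|\nu|$. The disc is strictly convex, so $\beta=\frac12(\mu+\nu)$ satisfies $|\beta|\le|\mu|$, with strict inequality wherever $\mu\ne\nu$. If $\beta$ were in $[\mu]$, it would be an extremal with a different modulus, contradicting the hypothesis, and we would be done.

The step that fails is $\beta\in[\mu]$. In Example 2 the midpoint of $\alpha$ and $-\alpha$ is $0$, and $0\not\sim\alpha$. Indeed, $0\sim\alpha$ would give a conformal $c:R\to S$ with $c(x\pm i/\lambda)=x\pm i$. Then $F(z)=c(z)-z-(i-i/\lambda)$ is holomorphic in $R$, continuous up to the top line, and zero there. By Schwarz reflection $F$ extends across that line and so vanishes identically. On the bottom line this says $i-i/\lambda=-i+i/\lambda$, that is, $\lambda=1$, which is excluded.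

Averaging maps instead of coefficients does work in Example 2, because $\frac12(f_++f_-)=A$. But this uses the linear structure of the target. In general one works with lifts to $\mathbb H$ that are equivariant under Fuchsian groups, and Möbius maps do not commute with averages: under $z\mapsto-1/z$ the midpoint $\frac{3i}2$ of $i$ and $2i$ goes to $\frac{2i}3$, while the midpoint of the images $i$ and $\frac i2$ is $\frac{3i}4$.

So we need an average that stays in the class. No formula for it is available. What we shall do is decide in advance how small its dilatation should be, let a minimization problem produce the best candidate, and prove that the candidate is good enough.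

## 5. Coordinates in which the dilatation factor is affine

Which bound should we aim for? The quantity in Example 3 was $\frac{|1+\nu|^2}{1-|\nu|^2}=\frac{1+|\nu|^2}{1-|\nu|^2}+\operatorname{Re}\frac{2\nu}{1-|\nu|^2}$. An integral inequality can be averaged over several competitors, and the average is computable if we use the coordinates
$$X_0(\nu)=\frac{1+|\nu|^2}{1-|\nu|^2},\qquad X_1(\nu)=\frac{2\nu}{1-|\nu|^2}.$$
Since $(1+|\nu|)^2/(1-|\nu|^2)=K_\nu$,
$$K_\nu=X_0(\nu)+|X_1(\nu)| . \tag{5}$$
Also $X_0^2-|X_1|^2=\frac{(1+|\nu|^2)^2-4|\nu|^2}{(1-|\nu|^2)^2}=1$. For example, $\nu=\frac13$ has $X_0=\frac54$, $X_1=\frac34$, $K_\nu=2$. For the pair $\pm\frac i3$ of Example 2 the averages of $X_0$ and $X_1$ are $\frac54$ and $0$, and $\frac54+|0|=\frac54=K_{1/9}$: exactly the dilatation of the map $A$.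

**Theorem 1 (averaging).** Let $R$ be a hyperbolic Riemann surface, let $\mu_1,\mu_2,\dots$ (finitely or countably many) lie in one Teichmüller class with $\sup_j\|\mu_j\|_\infty<1$, and let $p_j>0$, $\sum p_j=1$. Put $Y_0=\sum p_jX_0(\mu_j)$ and $Y_1=\sum p_jX_1(\mu_j)$. Then the class contains $\beta$ with
$$K_\beta\le Y_0+|Y_1|\le\sum_jp_jK_{\mu_j}\quad\text{a.e. in }R.$$

**Theorem 2.** Let $\kappa:R\to[0,1)$ be measurable with $\operatorname{ess\,sup}\kappa<1$. If $\mu,\nu$ are Teichmüller equivalent and $|\mu|,|\nu|\le\kappa$ a.e., then there is $\beta\in[\mu]$ with $|\beta|\le\kappa$ a.e. and $|\beta|<\kappa$ a.e. on $\{\mu\neq\nu\}$.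

**Corollary (answer to the problem).** If $\mu$ is extremal and every extremal $\nu\in[\mu]$ has $|\nu|=|\mu|$ a.e., then $\mu$ is uniquely extremal.

**Theorem 2 from Theorem 1.** The purpose is to see where strictness comes from. Apply Theorem 1 to $\mu,\nu$ with weights $\frac12,\frac12$:
$$K_\beta\le Y_0+|Y_1|\le\tfrac12(K_\mu+K_\nu)\le\frac{1+\kappa}{1-\kappa}\quad\text{a.e.} \tag{6}$$
So $|\beta|\le\kappa$. Suppose the last two inequalities are equalities at a point. The last one gives $|\mu|=|\nu|=\kappa$ there. The one before it gives, by (5), $|X_1(\mu)+X_1(\nu)|=|X_1(\mu)|+|X_1(\nu)|$. Both terms carry the common factor $2/(1-\kappa^2)$, so $|\mu+\nu|=|\mu|+|\nu|$. Two complex numbers of equal modulus with this property are equal, so $\mu=\nu$ at the point. Hence $K_\beta<\frac{1+\kappa}{1-\kappa}$, that is, $|\beta|<\kappa$, a.e. on $\{\mu\ne\nu\}$. $\square$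

**Corollary from Theorem 2.** Let $\nu\in[\mu]$ be extremal. By hypothesis $|\nu|=|\mu|$ a.e., so Theorem 2 applies with $\kappa=|\mu|$ and gives $\beta\in[\mu]$ with $|\beta|\le|\mu|$ a.e. and $|\beta|<|\mu|$ a.e. on $\{\mu\neq\nu\}$. Since $\|\beta\|_\infty\le\|\mu\|_\infty$, $\beta$ is extremal, so $|\beta|=|\mu|$ a.e. by hypothesis. Therefore $\{\mu\neq\nu\}$ has measure zero. $\square$

Everything now rests on Theorem 1.

## 6. Integrable quadratic differentials and trivial maps

For a hyperbolic surface $S$, let $A(S)$ be the space of holomorphic quadratic differentials $\varphi\,dz^2$ with $\|\varphi\|=\int_S|\varphi|<\infty$. If $\eta$ is a bounded $(-1,1)$-differential, then $\eta\varphi$ is an area density, so $\int_S\eta\varphi$ makes sense. Put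
$$N(S)=\Bigl\{\eta\in L^\infty(S):\int_S\eta\varphi=0\ \text{ for all }\varphi\in A(S)\Bigr\}.$$

**Example 4.** On a bounded rectangle, $\varphi=1$ lies in $A(S)$. On a strip it does not, but $e^{-\delta z^2}$ does, for $\delta>0$, since $|e^{-\delta z^2}|=e^{-\delta(x^2-y^2)}$. On the unit disc $\eta(z)=z$ lies in $N$: $z\varphi(z)$ is holomorphic and integrable, so by the mean value property its integral is $\pi$ times its value $0$ at the origin. The constant $\eta=1$ does not lie in $N$, since it pairs with $\varphi=1$ to give $\pi$.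

We recall three facts; the third is derived from textbook theorems.

**(F1) Boundary values.** For $\mu\in M(R)$ let $\tilde f^\mu:\mathbb H\to\mathbb H$ be the qc map whose coefficient is the lift of $\mu$, normalized to fix $0,1,\infty$. Then $\mu\sim\nu$ if and only if $\tilde f^\mu=\tilde f^\nu$ on $\mathbb R$. (Standard; see Earle–McMullen, *Quasiconformal isotopies*, 1988, and Gardiner–Lakic, *Quasiconformal Teichmüller Theory*, 2000.)

**(F2) Reich–Strebel main inequality.** If $h:S\to S$ is trivial with coefficient $\tau$, then for all $\varphi\in A(S)$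
$$\|\varphi\|\le\int_S|\varphi|\,\frac{\bigl|1-\tau\frac{\varphi}{|\varphi|}\bigr|^2}{1-|\tau|^2}. \tag{7}$$
(Reich–Strebel 1974 for the disc; Strebel, *Comment. Math. Helv.* 53 (1978), Gardiner, *Teichmüller Theory and Quadratic Differentials*, 1987, and Gardiner–Lakic for general surfaces.) For a rectangle and $\varphi=-1$ this is the computation of Example 3 with $\lambda=1$: if $g$ is the identity on the boundary, then the mean of $\frac{|1+\tau|^2}{1-|\tau|^2}$ is at least $1$.

**(F3) Trivial variations.** If $\eta\in N(S)$, then for small $t\ge0$ there are $\eta_t\in M(S)$ with $\eta_t\sim0$ and $\|\eta_t-t\eta\|_\infty=O(t^2)$.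

*Proof.* Let $B$ be the Banach space of bounded holomorphic quadratic differentials on the mirror image of $S$, and let $\Phi:M(S)\to B$ be the Bers map. We use the classical facts, due to Ahlfors and Bers, that $\Phi$ is holomorphic, that $\Phi(\eta)=0$ if and only if $\eta\sim0$, and that $\ker d\Phi_0=N(S)$. We also use the Ahlfors–Weill section: a bounded linear map $s:B\to L^\infty(S)$ with $\Phi(s(\psi))=\psi$ for small $\psi$. The curve $t\eta$ has $\Phi(t\eta)=O(t^2)$, and we correct it by $s$. Put $F(t,\psi)=\Phi(t\eta+s(\psi))$ for $(t,\psi)$ near $(0,0)$ in $\mathbb R\times B$; this is smooth. Since $F(0,\psi)=\psi$, we have $\partial_\psi F(0,0)=\mathrm{id}$. The implicit function theorem gives a smooth $\psi(t)$ with $\psi(0)=0$, $F(t,\psi(t))=0$ and $\psi'(0)=-\partial_tF(0,0)=-d\Phi_0(\eta)=0$. Hence $\|\psi(t)\|=O(t^2)$. Put $\eta_t=t\eta+s(\psi(t))$. Then $\Phi(\eta_t)=0$, so $\eta_t\sim0$, and $\|\eta_t-t\eta\|_\infty=\|s(\psi(t))\|_\infty=O(t^2)$. $\square$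

## 7. A variable dilatation bound survives in the limit

Our minimization problem must have a minimizer. The obstacle is that coefficients converge badly when maps converge uniformly; the remedy is convexity of $|Dg|^2$.

**(F4)** Let $\Lambda\ge1$ be bounded and measurable on $R$, let $s_n\to s$, and let $\beta_n$ lie in one fixed Teichmüller class with $K_{\beta_n}\le e^{s_n}\Lambda$ a.e. Then this class contains $\beta$ with $K_\beta\le e^s\Lambda$ a.e.

*Proof.* **The limit map.** Lift $\Lambda$ to $\mathbb H$ and let $g_n=\tilde f^{\beta_n}$. The $K_{\beta_n}$ are uniformly bounded, so the $g_n$ and $g_n^{-1}$ are uniformly quasiconformal and fix $0,1,\infty$. By compactness of normalized $K$-qc maps (extend to the plane by reflection), after passing to a subsequence $g_n\to g$ and $g_n^{-1}\to g^{-1}$ locally uniformly on $\mathbb H\cup\mathbb R$, with $g$ qc. By (F1) all $g_n$ have the same values on $\mathbb R$, so $g$ has these values too. For $T\in\Gamma$ the map $g_n\circ T\circ g_n^{-1}$ is Möbius, since the coefficient of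 $g_n$ is $\Gamma$-invariant. Its values on $\mathbb R$ do not depend on $n$, so it is a Möbius map $\theta(T)$ independent of $n$. From $g_n\circ T=\theta(T)\circ g_n$ we get $g\circ T=\theta(T)\circ g$. Hence the coefficient $\beta$ of $g$ is $\Gamma$-invariant and defines an element of $M(R)$. By (F1) it lies in the given class.

**The bound.** Let $\zeta\ge0$ be continuous with compact support in $\mathbb H$, and let $D$ be open and relatively compact in $\mathbb H$ with $\operatorname{supp}\zeta\subset D$. By (1),
$$\int_D|Dg_n|^2\le(\sup K_{\beta_n})\operatorname{area}(g_n(D)),$$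
which is bounded because $g_n\to g$ uniformly on $\overline D$. Since $g_n\to g$ also as distributions, the derivatives of $g_n$ converge weakly in $L^2(D)$ to those of $g$. The functional
$$(U_1,U_2)\mapsto\int\zeta\,\frac{(|U_1|+|U_2|)^2}{\Lambda}$$
is convex (the square of a norm, with nonnegative weight) and continuous on $L^2(D)$, hence weakly lower semicontinuous. By (1), $|Dg_n|^2/\Lambda=K_{\beta_n}J_{g_n}/\Lambda\le e^{s_n}J_{g_n}$. Finally, $\zeta\circ g_n^{-1}$ is supported in $g_n(\operatorname{supp}\zeta)$, which for large $n$ lies in one fixed compact subset of $\mathbb H$, and $\zeta\circ g_n^{-1}\to\zeta\circ g^{-1}$ uniformly. Therefore, with two changes of variables,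
$$\int\zeta\frac{|Dg|^2}{\Lambda}\le\liminf_n\int\zeta\frac{|Dg_n|^2}{\Lambda}\le\lim_n e^{s_n}\int\zeta J_{g_n}=\lim_ne^{s_n}\int\zeta\circ g_n^{-1}=e^s\int\zeta\circ g^{-1}=e^s\int\zeta J_g.$$
As $\zeta$ is arbitrary, $|Dg|^2\le e^s\Lambda J_g$ a.e. Since $|Dg|^2=K_\beta J_g$ and $J_g>0$ a.e., $K_\beta\le e^s\Lambda$ a.e. $\square$

## 8. Proof of the averaging theorem

Put $\Lambda=Y_0+|Y_1|$. It is measurable. By (5) and the triangle inequality $\Lambda\le\sum_jp_jK_{\mu_j}$, so it is bounded because $\sup_j\|\mu_j\|_\infty<1$. Also $\Lambda\ge Y_0\ge1$. We must find $\beta$ in the class with $K_\beta\le\Lambda$.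

The plan has three parts. Minimize the factor $e^s$ by which one must enlarge $\Lambda$. If the minimal $s_0$ were positive, the minimizer could not be improved to first order, and by duality this yields quadratic differentials along which it is "tight". Testing the main inequality for all the $\mu_j$ on these differentials, and averaging, contradicts $s_0>0$.

**Step 0: the minimizer.** This step sets up the candidate. Let
$$s_0=\inf\{s\ge0:\ \text{there is }\beta\in[\mu_1]\text{ with }K_\beta\le e^s\Lambda\ \text{a.e.}\}.$$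
It is finite: $K_{\mu_1}$ is bounded and $\Lambda\ge1$, so $\mu_1$ is admissible for large $s$. Taking $s_n\to s_0$ in (F4), we get $b\in[\mu_1]$ with $K_b\le e^{s_0}\Lambda$ a.e. If $s_0=0$, then $\beta=b$ proves the theorem. *Suppose from now on that $s_0>0$.* Put
$$k_0=\frac{e^{s_0}\Lambda-1}{e^{s_0}\Lambda+1},\qquad\text{that is,}\qquad \frac{1+k_0}{1-k_0}=e^{s_0}\Lambda. \tag{8}$$
Then $|b|\le k_0$ a.e. Because $\Lambda\ge1$, $s_0>0$ and $\Lambda$ is bounded, $k_0$ is bounded away from both $0$ and $1$.

Choose $f_0:R\to S$ with coefficient $b$, and maps $f_j:R\to S$ with coefficients $\mu_j$ such that all $f_j\circ f_0^{-1}$ are trivial (Section 2, item 1). Let $\gamma$ be the coefficient of $f_0^{-1}$, so $\gamma\circ f_0=-b\,\partial f_0/\overline{\partial f_0}$ by (3). Put $\tilde k=k_0\circ f_0^{-1}$ and $\tilde\Lambda=\Lambda\circ f_0^{-1}$. Then $|\gamma|\le\tilde k$ a.e. on $S$.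

**Step 1: there are $\varphi_n\in A(S)$ with $\int_S\tilde k|\varphi_n|=1$ and $\operatorname{Re}\int_S\gamma\varphi_n\to1$.** This step turns minimality of $s_0$ into test differentials. Let $q$ be the norm of the functional $\varphi\mapsto\int_S\gamma\varphi$ on $A(S)$ with respect to the norm $\int_S\tilde k|\varphi|$, with $q=0$ if $A(S)=\{0\}$. As $|\gamma|\le\tilde k$, $q\le1$. If $q=1$, take a maximizing sequence and multiply its members by unimodular constants so that $\int_S\gamma\varphi_n\ge0$; this is what we want.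

Suppose instead $q<1$. We show that $b$ can then be improved. By Hahn–Banach, the functional extends with norm $q$ to the space of all integrable measurable quadratic differentials with norm $\int_S\tilde k|\cdot|$, which is equivalent to the $L^1$ norm. By the duality of $L^1$ and $L^\infty$ (applied chart by chart, after cutting $S$ into countably many measurable pieces lying in charts), the extension is $\psi\mapsto\int_S\gamma'\psi$ with a $(-1,1)$-differential $\gamma'$ satisfying $|\gamma'|\le q\tilde k$ a.e. On $A(S)$ the two functionals agree, so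
$$\eta:=\gamma-\gamma'\in N(S).$$
Let $\eta_t$ be as in (F3), and let $h_t:S\to S$ be trivial with coefficient $\eta_t$ (Section 2, item 3). Then $h_t\circ f_0\sim f_0$, and by (2) its coefficient is
$$\nu_t=\frac{b+\theta_t}{1+\bar b\theta_t},\qquad \theta_t=(\eta_t\circ f_0)\frac{\overline{\partial f_0}}{\partial f_0}=t(b'-b)+O(t^2)\ \text{ in }L^\infty,$$
where $b'=-(\gamma'\circ f_0)\,\overline{\partial f_0}/\partial f_0$ satisfies $|b'|\le qk_0$; the term $-b$ comes from $\gamma\circ f_0=-b\,\partial f_0/\overline{\partial f_0}$. So we are moving $b$ toward $b'$, which is smaller than the allowed bound $k_0$. To measure the gain, compute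
$$\nu_t-b=\frac{(1-|b|^2)\theta_t}{1+\bar b\theta_t},\qquad \bigl|\nu_t-b-(1-|b|^2)\theta_t\bigr|=\frac{(1-|b|^2)|b|\,|\theta_t|^2}{|1+\bar b\theta_t|}\le\frac{|\theta_t|^2}{1-|\theta_t|}.$$
Since $|\theta_t|=O(t)$ uniformly, there is a constant $C$ such that, for all small $t>0$ and a.e. on $R$,
$$|\nu_t|\le\bigl|b+t(1-|b|^2)(b'-b)\bigr|+Ct^2 .$$
For $t\le1$ the first term is the modulus of the convex combination $(1-t(1-|b|^2))\,b+t(1-|b|^2)\,b'$, so it is at most $k_0-t(1-|b|^2)(1-q)k_0$. As $|b|\le k_0$, and $k_0$ is bounded away from $0$ and $1$, there is a constant $c>0$ with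
$$|\nu_t|\le k_0-ct+Ct^2\quad\text{a.e.}$$
Fix $t>0$ so small that $\varepsilon:=ct-Ct^2>0$ and $2\varepsilon\le s_0$. Since $\frac{d}{dk}\log\frac{1+k}{1-k}=\frac2{1-k^2}\ge2$, the bound $|\nu_t|\le k_0-\varepsilon$ gives, with (8), $\log K_{\nu_t}\le s_0+\log\Lambda-2\varepsilon$. So $K_{\nu_t}\le e^{s_0-2\varepsilon}\Lambda$ a.e., with $\nu_t\in[\mu_1]$ and $s_0-2\varepsilon\ge0$. This contradicts the definition of $s_0$. Hence $q=1$, and Step 1 is proved.

**Step 2: for every nonzero $\varphi\in A(S)$, with $x:=\gamma\frac{\varphi}{|\varphi|}$,**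
$$\|\varphi\|\le\int_S|\varphi|\,\tilde\Lambda\,\frac{|1-x|^2}{1-|x|^2}. \tag{9}$$
This step is where the $\mu_j$ enter, and where the coordinates $X_0,X_1$ do their work. Let $h_j=f_j\circ f_0^{-1}$, a trivial map with coefficient $\tau_j$. At $w=f_0(z)$ put
$$u=\frac{\varphi}{|\varphi|}(w)\,\frac{\partial f_0(z)}{\overline{\partial f_0(z)}},\qquad |u|=1\ \text{a.e.}$$
Then $x=-bu$ by (3), and, again by (3),
$$\tau_j\frac{\varphi}{|\varphi|}=\frac{(\mu_j-b)u}{1-\bar b\mu_j},\qquad 1-|\tau_j|^2=\frac{(1-|b|^2)(1-|\mu_j|^2)}{|1-\bar b\mu_j|^2}.$$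
So the factor multiplying $|\varphi|$ in (7) for $h_j$ is
$$E_j=\frac{|1-\bar b\mu_j-(\mu_j-b)u|^2}{(1-|b|^2)(1-|\mu_j|^2)}=\frac{|P-\mu_jQ|^2}{(1-|b|^2)(1-|\mu_j|^2)},\qquad P=1+bu,\quad Q=u+\bar b.$$
The point is that $|P|=|Q|$: indeed $|Q|=|\bar uQ|=|1+\overline{bu}|=|P|$. Hence $|P-\mu_jQ|^2=|P|^2(1+|\mu_j|^2)-2\operatorname{Re}(\bar PQ\mu_j)$, and
$$E_j=\frac{|P|^2X_0(\mu_j)-\operatorname{Re}\bigl(\bar PQ\,X_1(\mu_j)\bigr)}{1-|b|^2}. \tag{10}$$
This is affine in $(X_0(\mu_j),X_1(\mu_j))$, with coefficients that do not depend on $j$. Averaging therefore gives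
$$\sum_jp_jE_j=\frac{|P|^2Y_0-\operatorname{Re}(\bar PQY_1)}{1-|b|^2}\le\frac{|P|^2(Y_0+|Y_1|)}{1-|b|^2}=\Lambda\,\frac{|1-x|^2}{1-|x|^2},$$
because $|\bar PQ|=|P|^2$, $P=1-x$ and $|b|=|x|$. Now apply (7) to each $h_j$, multiply by $p_j$ and sum. All terms are nonnegative, so sum and integral may be interchanged, and (9) follows.

**Step 3: the contradiction.** Here we insert the differentials of Step 1 into (9). Note that $\operatorname{Re}x\le|x|\le\tilde k<1$. For fixed $\operatorname{Re}x\le1$ the function $y\mapsto\frac{1-2\operatorname{Re}x+y}{1-y}$ on $[0,1)$ has derivative $\frac{2-2\operatorname{Re}x}{(1-y)^2}\ge0$. Increasing $y$ from $|x|^2$ to $\tilde k^2$ gives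
$$\frac{|1-x|^2}{1-|x|^2}\le\frac{1-2\operatorname{Re}x+\tilde k^2}{1-\tilde k^2}=\frac{(1-\tilde k)^2+2(\tilde k-\operatorname{Re}x)}{1-\tilde k^2}=\frac{1-\tilde k}{1+\tilde k}+\frac{2(\tilde k-\operatorname{Re}x)}{1-\tilde k^2}.$$
By (8), $\frac{1-\tilde k}{1+\tilde k}=\frac1{e^{s_0}\tilde\Lambda}$. Multiply by $\tilde\Lambda$. Since $\tilde k-\operatorname{Re}x\ge0$, and $\frac{2\tilde\Lambda}{1-\tilde k^2}\le C$ for a constant $C$, (9) becomes, for $\varphi=\varphi_n$ and using $|\varphi_n|\operatorname{Re}x=\operatorname{Re}(\gamma\varphi_n)$,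
$$\|\varphi_n\|\le e^{-s_0}\|\varphi_n\|+C\Bigl(\int_S\tilde k|\varphi_n|-\operatorname{Re}\int_S\gamma\varphi_n\Bigr)=e^{-s_0}\|\varphi_n\|+o(1).$$
But $\|\varphi_n\|\ge\int_S\tilde k|\varphi_n|=1$, so $1-e^{-s_0}\le(1-e^{-s_0})\|\varphi_n\|\le o(1)$. This is impossible for $s_0>0$. Hence $s_0=0$, and $\beta=b$ satisfies $K_\beta\le\Lambda=Y_0+|Y_1|$. $\square$

With Theorem 1 proved, Theorem 2 and the Corollary hold: the answer to the question is yes.

## 9. The set where all extremals coincide

The problem itself is settled. This section and the next give two strengthenings of the results above. Countable averages let us choose one extremal that is below the maximal modulus on as large a set as possible.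

**Theorem 3 (structure of the set of extremals).** Let $k=\inf\{\|\nu\|_\infty:\nu\in[\mu]\}$. There is an extremal $\nu_*\in[\mu]$ such that every extremal $\nu\in[\mu]$ satisfies $\nu=\nu_*$ a.e. on $\{|\nu_*|=k\}$; in particular $|\nu|=k$ a.e. there. Moreover, $[\mu]$ has more than one extremal if and only if there are two extremals whose moduli differ on a set of positive measure.

*Proof.* **Choice of $\nu_*$.** Extremals exist: apply (F4) with $\Lambda\equiv1$ and $e^{s_n}\to\frac{1+k}{1-k}$. Let $m$ be a finite measure on $R$ with the same null sets as area, let $M$ be the supremum of $m\{|\nu|<k\}$ over all extremals $\nu$, and choose extremals $\nu_n$ ($n\ge1$) with $m\{|\nu_n|<k\}\to M$. Theorem 1 with $p_n=2^{-n}$ gives $\nu_*\in[\mu]$ with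
$$K_{\nu_*}\le\sum_n2^{-n}K_{\nu_n}\le\frac{1+k}{1-k},$$
and the last inequality is strict a.e. on $\bigcup_n\{|\nu_n|<k\}$. So $\nu_*$ is extremal and $m\{|\nu_*|<k\}\ge\sup_nm\{|\nu_n|<k\}=M$, hence $=M$.

**Comparison with another extremal.** Let $\nu$ be extremal. Apply the proof of Theorem 2 to $\nu_*,\nu$ with $\kappa\equiv k$. The resulting $\beta$ has $|\beta|\le k$, so it is extremal, and $|\beta|<k$ a.e. on $\{\nu\ne\nu_*\}$. Also $|\beta|<k$ a.e. on $\{|\nu_*|<k\}$, because $K_\beta\le\frac12(K_\nu+K_{\nu_*})$ by (6). So $\{|\beta|<k\}$ contains, up to a null set, both $\{|\nu_*|<k\}$, which already has the maximal measure $M$, and $\{\nu\neq\nu_*\}$. Hence $\{\nu\ne\nu_*\}\setminus\{|\nu_*|<k\}$ is null, which is the first claim.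

**Last sentence.** If no two extremals have moduli differing on a set of positive measure, the Corollary, applied to any extremal, says that there is only one. Conversely, two extremals with different moduli are different. $\square$

## 10. Centroids in the hyperbolic disc, and a sharp radius

Theorem 1 locates $\beta(z)$ in a disc about $0$. Changing the base surface first, so that the average of $X_1$ vanishes, locates it in a hyperbolic disc about a suitable center.

**Theorem 4 (centroid form, with sharp radius).** In Theorem 1 put $L=\sqrt{Y_0^2-|Y_1|^2}\ge1$ and $c=Y_1/(Y_0+L)$. Let $d$ be the hyperbolic distance on the unit disc with $d(0,\tau)=\log\frac{1+|\tau|}{1-|\tau|}$. Then there is $\beta\in[\mu_1]$ with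
$$d(\beta(z),c(z))\le\log L(z)\quad\text{a.e.}$$
In particular, if $\alpha\sim-\alpha$, then there is $\beta\in[\alpha]$ with $|\beta|\le|\alpha|^2$ a.e., and this is sharp: for every $a\in(0,1)$ there is an example on a simply connected $R$ with $|\alpha|=a$ a.e., $\alpha\sim-\alpha$ and $\min_{\beta\in[\alpha]}\|\beta\|_\infty=a^2$.

*Proof.* **Step 1: $c$ is a Beltrami coefficient.** All points $(X_0(\mu_j),X_1(\mu_j))$ satisfy $X_0=\sqrt{1+|X_1|^2}$ (Section 5). The closed region $X_0\ge\sqrt{1+|X_1|^2}$ is convex, so it contains $(Y_0,Y_1)$, and $L\ge1$. From $|Y_1|^2=(Y_0-L)(Y_0+L)$ we get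
$$|c|^2=\frac{Y_0-L}{Y_0+L},\qquad 1-|c|^2=\frac{2L}{Y_0+L},\qquad 1+|c|^2=\frac{2Y_0}{Y_0+L}.$$
Since $Y_0$ is bounded and $L\ge1$, $\|c\|_\infty<1$. Each $X_1(\mu_j)$ is a function times $\mu_j$, so $c$ is a $(-1,1)$-differential, and $c\in M(R)$.

**Step 2: change of base surface.** Let $h:R\to R'$ be qc with coefficient $c$, and realize the $\mu_j$ by $f_j:R\to S$ with all $f_j\circ f_1^{-1}$ trivial. Composing the homotopies with $f_1\circ h^{-1}$ shows that the maps $f_j\circ h^{-1}$ on $R'$ are mutually equivalent. By (3), at $h(z)$ their coefficients are, up to the unimodular factor $\partial h/\overline{\partial h}$, which does not depend on $j$, equal to $T_j=\frac{\mu_j-c}{1-\bar c\mu_j}$. These are bounded away from $1$ in modulus, uniformly in $j$. We have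
$$1-|T_j|^2=\frac{(1-|c|^2)(1-|\mu_j|^2)}{|1-\bar c\mu_j|^2},\qquad (\mu_j-c)(1-c\bar\mu_j)=\mu_j-c(1+|\mu_j|^2)+c^2\bar\mu_j,$$
and $|1-\bar c\mu_j|^2+|\mu_j-c|^2=(1+|c|^2)(1+|\mu_j|^2)-4\operatorname{Re}\bar c\mu_j$. Hence
$$\frac{T_j}{1-|T_j|^2}=\frac{\mu_j-c(1+|\mu_j|^2)+c^2\bar\mu_j}{(1-|c|^2)(1-|\mu_j|^2)},\qquad \frac{1+|T_j|^2}{1-|T_j|^2}=\frac{(1+|c|^2)(1+|\mu_j|^2)-4\operatorname{Re}\bar c\mu_j}{(1-|c|^2)(1-|\mu_j|^2)}.$$
Averaging with the weights $p_j$ and using the formulas of Step 1,
$$\sum_jp_jX_1(T_j)=\frac{Y_1-2cY_0+c^2\bar Y_1}{1-|c|^2}=\frac{Y_1}{1-|c|^2}\Bigl[1-\frac{2Y_0}{Y_0+L}+\frac{Y_0-L}{Y_0+L}\Bigr]=0,$$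
$$\sum_jp_jX_0(T_j)=\frac{(1+|c|^2)Y_0-2\operatorname{Re}\bar cY_1}{1-|c|^2}=\frac{2Y_0^2-2(Y_0^2-L^2)}{2L}=L.$$

**Step 3: apply Theorem 1 on $R'$ and return.** Theorem 1 gives a coefficient $\beta'$ in the class of the $f_j\circ h^{-1}$ with $K_{\beta'}\le L\circ h^{-1}$. Let $f':R'\to S$ be a map with coefficient $\beta'$ that is homotopic to $f_1\circ h^{-1}$ through qc maps rel ideal boundary, and let $\beta$ be the coefficient of $f'\circ h$. Then $f'\circ h\sim f_1$, so $\beta\in[\mu_1]$. By (3), $|\beta'(h(z))|=\bigl|\frac{\beta-c}{1-\bar c\beta}\bigr|$, so $d(\beta(z),c(z))=\log K_{\beta'}(h(z))\le\log L(z)$ a.e.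

**Step 4: the case $\alpha\sim-\alpha$.** With $\mu_1=\alpha$, $\mu_2=-\alpha$, $p_1=p_2=\frac12$ we have $Y_1=0$, $c=0$ and $L=Y_0=\frac{1+|\alpha|^2}{1-|\alpha|^2}$. So $\frac{1+|\beta|}{1-|\beta|}\le\frac{1+|\alpha|^2}{1-|\alpha|^2}$, that is, $|\beta|\le|\alpha|^2$ a.e.

**Step 5: sharpness.** Given $a\in(0,1)$, take Example 2 with $\lambda=\frac{1-a^2}{1+a^2}$, so $\frac{1-\lambda}{1+\lambda}=a^2$. There $|\alpha|=a$ a.e., $\alpha\sim-\alpha$, and $A$ has constant coefficient $a^2$ and lies in the same class. It remains to see that $A$ is extremal. This is an instance of the Hamilton–Krushkal–Reich–Strebel criterion, and the implication needed follows directly from (7).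

Let $\nu\in[\alpha]$, realized by $g:R\to S$ with $g\circ A^{-1}$ trivial. The computation leading to (10), with $b=a^2$, $f_0=A$ and the single coefficient $\nu$, used nothing about minimality. It bounds the factor in (7) by $K_\nu\frac{|1-x|^2}{1-|x|^2}$, with $x=\gamma\frac\varphi{|\varphi|}$. Here $\gamma=-a^2$, since $\partial A$ is real. Take $\varphi=-e^{-\delta w^2}\in A(S)$, so that $|x|=a^2$ and $|\varphi|\operatorname{Re}x=a^2\operatorname{Re}e^{-\delta w^2}$. Then
$$\|\varphi\|\le\Bigl(\operatorname{ess\,sup}K_\nu\Bigr)\,\frac{(1+a^4)\|\varphi\|-2a^2\operatorname{Re}\int_Se^{-\delta w^2}}{1-a^4}.$$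
Write $w=x_1+iy_1$. Shifting the contour, $\int_{\mathbb R}e^{-\delta(x_1+iy_1)^2}dx_1=\sqrt{\pi/\delta}$ for each $y_1$. So $\int_Se^{-\delta w^2}=2\sqrt{\pi/\delta}$, while $\|\varphi\|=\sqrt{\pi/\delta}\int_{-1}^1e^{\delta y_1^2}dy_1$. The ratio of the two tends to $1$ as $\delta\to0$. Dividing by $\|\varphi\|$ and letting $\delta\to0$,
$$1\le\Bigl(\operatorname{ess\,sup}K_\nu\Bigr)\frac{(1-a^2)^2}{1-a^4}=\Bigl(\operatorname{ess\,sup}K_\nu\Bigr)\frac{1-a^2}{1+a^2}.$$
Hence $\operatorname{ess\,sup}K_\nu\ge\frac{1+a^2}{1-a^2}$, that is, $\|\nu\|_\infty\ge a^2$. Since $A$ attains this value, $\min_{\beta\in[\alpha]}\|\beta\|_\infty=a^2$. $\square$
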